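# Shuffle-prime regular languages: undecidability and exact complexity

## 1. Shuffle, decompositions, prime languages

Throughout, $\Sigma$ is a finite alphabet, $\lambda$ is the empty word, $|w|$ is the length of $w$, and $|w|_x$ is the number of occurrences of the letter $x$ in $w$.

**Definition 1 (shuffle).** For $u,v\in\Sigma^*$, the shuffle $u\sqcup\!\sqcup v$ is the set of all words $u_1v_1u_2v_2\cdots u_nv_n$ with $n\ge1$, $u_i,v_i\in\Sigma^*$, $u=u_1\cdots u_n$ and $v=v_1\cdots v_n$. For languages, $L_1\sqcup\!\sqcup L_2=\bigcup_{u\in L_1,\,v\in L_2}u\sqcup\!\sqcup v$. When one factor is a single word we drop the braces, as in $L\sqcup\!\sqcup\#$.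

In other words, $f\in u\sqcup\!\sqcup v$ means that the positions of $f$ can be colored with two colors so that the first color spells $u$ and the second spells $v$. For example, $ab\sqcup\!\sqcup c=\{abc,acb,cab\}$ and $ab\sqcup\!\sqcup ab=\{abab,aabb\}$. Four consequences will be used constantly. Shuffle is commutative. We have $u\sqcup\!\sqcup\lambda=\{u\}$. Both $uv$ and $vu$ lie in $u\sqcup\!\sqcup v$. Finally, $u\sqcup\!\sqcup v$ is finite, and counts add: $|f|_x=|u|_x+|v|_x$ for every letter $x$, hence $|f|=|u|+|v|$. Also, if $f\in u\sqcup\!\sqcup v$ and we erase all occurrences of some letter everywhere, the relation persists. The shuffle of two regular languages is regular, effectively: a nondeterministic automaton guesses the color of each letter and runs the two given automata on the two colors.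

**Definition 2 (decomposition, prime).** Fix one of the two products, catenation or shuffle. A decomposition of a language $L$ is an equality expressing $L$ as the product of two arbitrary languages $L_1,L_2$, which need not be regular or even recursively enumerable. It is trivial if $L_1=\{\lambda\}$ or $L_2=\{\lambda\}$. A language $L\ne\{\lambda\}$ is prime if all its decompositions are trivial.

For example, $\{ab\}=\{a\}\{b\}$ is not prime for catenation. It is prime for shuffle: in a nontrivial decomposition both factors are nonempty and different from $\{\lambda\}$, so there are nonempty words $u\in L_1$, $v\in L_2$. Both have length 1, they are $a$ and $b$ in some order, and then $ba\in u\sqcup\!\sqcup v$, which is false. The roles are reversed for $\{ab,ba\}$. It equals $\{a\}\sqcup\!\sqcup\{b\}$, so it is not prime for shuffle. In a nontrivial catenation decomposition $\{ab,ba\}=L_1L_2$ all words of $L_1$ and of $L_2$ have length 1, because $|u|+|v|=2$ always and both factors contain a nonempty word. Then $a,b\in L_1$ and $a,b\in L_2$, which gives $aa\in L_1L_2$, a contradiction. So $\{ab,ba\}$ is prime for catenation.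 The empty language is not prime for either product, since $\emptyset$ is the product of $\emptyset$ and $\emptyset$, and $\{\lambda\}$ is not prime by definition.

**Definition 3 (inclusion, induced decompositions; catenation only).** The decomposition $L=L_1L_2$ is included in $L=L_1'L_2'$ if $L_i\subseteq L_i'$ for $i=1,2$. Let $R$ be regular with minimal deterministic automaton $(Q,\Sigma,\delta,q_0,Q_F)$. For nonempty $P\subseteq Q$ put
$$R_1^P=\{w\mid\delta(q_0,w)\in P\},\qquad R_2^P=\bigcap_{p\in P}\{w\mid\delta(p,w)\in Q_F\}.$$
If $R=R_1^PR_2^P$, then $P$ is a decomposition set, and it induces this decomposition.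

For $R=\{ab\}$ the automaton has states $0,1,2$ and a sink, with $0\xrightarrow{a}1\xrightarrow{b}2$ and $2$ final. The set $P=\{1\}$ gives $R_1^P=\{a\}$ and $R_2^P=\{b\}$, so it is a decomposition set. The set $P=\{0,1\}$ gives $R_2^P=\{ab\}\cap\{b\}=\emptyset$, so it is not.

**Fact 1 (quoted).** Every decomposition (for catenation) of a regular language $R$ is included in a decomposition of $R$ induced by a decomposition set. The problem of primality is decidable for regular languages.

**Definition 4 (the class $\Pi^0_2$).** A set $S$ is $\Sigma^0_1$ (r.e.) if $x\in S\iff\exists y\,D(x,y)$ with $D$ decidable, and $\Pi^0_1$ if its complement is $\Sigma^0_1$. It is $\Pi^0_2$ if $x\in S\iff\forall y\,\exists z\,D(x,y,z)$ with $D$ decidable, and $\Sigma^0_2$ if its complement is $\Pi^0_2$. A set is $\Pi^0_2$-hard if every $\Pi^0_2$ set reduces to it by a computable map, and $\Pi^0_2$-complete if it is also $\Pi^0_2$.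

The standard example is TOT, the set of programs that halt on every input: "for every $n$ there is a $\tau$ such that the program halts on $n$ within $\tau$ steps". It is $\Pi^0_2$-complete (see, e.g., Rogers, *Theory of Recursive Functions and Effective Computability*). A $\Pi^0_2$-complete set is neither r.e. nor co-r.e.

## 2. Shuffle-primality as a decision problem

Is the last sentence of Fact 1 still true when catenation is replaced by shuffle? That is: is there an algorithm that, given a regular language $R$ (say, by a finite automaton), decides whether $R$ is prime with respect to shuffle? The problem is taken from "A form of the Zermelo-von Neumann theorem under minimal assumptions", https://core.ac.uk/download/147087922.pdf.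

In two simple cases the answer is yes. Over a one-letter alphabet $u\sqcup\!\sqcup v=\{uv\}$, so shuffle is catenation and Fact 1 applies. If $R$ is finite and different from $\emptyset$ and $\{\lambda\}$, then both factors of a decomposition are nonempty, so no word of a factor is longer than the longest word of $R$. There are finitely many pairs $(L_1,L_2)$ to test. In general the answer is no.

**Theorem 1.** There is no algorithm which, given a regular language $R$, decides whether $R$ is prime with respect to shuffle.

**Theorem 2.** There is a regular language $R$ that is not prime with respect to shuffle, but in every nontrivial decomposition $R=L_1\sqcup\!\sqcup L_2$ neither $L_1$ nor $L_2$ is recursive.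

**Theorem 3.** The set of (automata of) regular languages that are prime with respect to shuffle is $\Pi^0_2$-complete. It is $\Pi^0_2$-hard already for languages over a fixed alphabet of 11 letters.

By Theorem 3, neither "prime" nor "not prime" is semi-decidable for shuffle, even over that fixed alphabet. Alphabets of size $2,\dots,10$ are not treated here. Theorem 1 also follows from Theorem 3, but it has a shorter proof, and we start with that.

## 3. Residuals: finitely many for catenation, infinitely many for shuffle

The sensible first attempt is to copy the catenation argument, which takes a few lines. Let $R\ne\emptyset$ and $R=L_1L_2$. Put $P=\{\delta(q_0,u):u\in L_1\}$, which is nonempty. Then $L_1\subseteq R_1^P$. If $v\in L_2$, then $\delta(p,v)\in Q_F$ for every $p\in P$, so $L_2\subseteq R_2^P$. By definition $R_1^PR_2^P\subseteq R$. Hence $R=L_1L_2\subseteq R_1^PR_2^P\subseteq R$, and $P$ is a decomposition set. If the given decomposition is nontrivial, then both factors contain a nonempty word, so the induced decomposition is nontrivial too. There are only finitely many $P$, and the factors $R_1^P,R_2^P$ are regular.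

The point is that the best partner of $L_1$, namely $\bigcap_{u\in L_1}\{v:uv\in R\}$, is an intersection of sets taken from a finite family, since $\{v:uv\in R\}$ depends only on the state $\delta(q_0,u)$. For shuffle the best partner of $L_1$ is
$$\bigcap_{u\in L_1}K_u,\qquad K_u=\{v:u\sqcup\!\sqcup v\subseteq R\},$$
and here the argument stops: infinitely many sets $K_u$ can occur. Take $R=\{a,b\}^*\setminus(ab)^*$. The set $a^n\sqcup\!\sqcup b^m$ meets $(ab)^*$ exactly when $m=n$, so $K_{a^n}\cap b^*=\{b^m:m\ne n\}$. The sets $K_{a^n}$ are pairwise distinct. For any set $N\subseteq\mathbb N$, the best partner of $\{a^n:n\in N\}$ meets $b^*$ in $\{b^m:m\notin N\}$, which can be as complicated as we like.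

The same example suggests how to exploit the failure. For a regular set $E$, the relation "$x\sqcup\!\sqcup y$ meets $E$" can compare two arbitrarily long words $x,y$ letter by letter. If words of $E$ are forbidden in $R$, then related words $x,y$ may not be put into opposite factors. So a decomposition of $R$ becomes a way of cutting a graph on words, where the edges are local comparisons. Connectedness in such a graph can simulate computation.

## 4. A regular language whose decompositions are cuts of a graph

Let $\Gamma$ be a finite alphabet with $\#\notin\Gamma$. Some letters of $\Gamma$ are called marks, and the degree $\deg w$ is the number of occurrences of marks in $w$; degrees add under shuffle. Let $s\ne t$ be two marks. Suppose we are given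

* a regular set $V\subseteq\Gamma^*$ of words of degree 1 with $s,t\in V$;
* a regular set $E\subseteq\Gamma^*$ of words of degree 2 with $st,ts\in E$.

Let $G$ be the undirected graph on $V$ in which $x-y$ is an edge iff $\{x,y\}\ne\{s,t\}$ and $(x\sqcup\!\sqcup y)\cap E\ne\emptyset$. Put
$$X=\{\lambda\}\cup V\cup\{w\in\Gamma^*:\deg w=2,\ w\notin E\}\cup\{w\in\Gamma^*:\deg w\ge3\},$$
$$R=\{\#x\#y:\ x,y\in\Gamma^*,\ xy\in X\}\ \cup\ (\#s\sqcup\!\sqcup\#t).\tag{1}$$
The first set in (1) is $\#(X\sqcup\!\sqcup\#)$, so $R$ is regular and effectively constructed. One computes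
$$\#s\sqcup\!\sqcup\#t=\{\#s\#t,\ \#t\#s,\ \#\#st,\ \#\#ts\}.\tag{2}$$
The only word of degree 0 in $X$ is $\lambda$, and the words of degree 1 in $X$ are those of $V$.

The two letters $\#$ separate two situations. The word $\#st\#$ is not in $R$, because $st\notin X$ and $\#st\#$ is not in (2). So $st$ cannot sit inside one factor. But $\#s\#t\in R$, so $s$ and $t$ must be in opposite factors. The condition "$w\notin E$" then propagates along edges.

**Example.** Let $\Gamma=\{s,t\}$, both letters marks, $V=\{s,t\}$, $E=\{st,ts\}$. There are no edges. With $M_2=\{\lambda,t\}$ and $M_1=X\setminus\{t\}$ we will see that $R=\#M_1\sqcup\!\sqcup\#M_2$. Now add a mark $m$ and let $V=\{s,m,t\}$, $E=\{st,ts,sm,mt\}$. The edges are $s-m$ and $m-t$. If $R=\#M_1\sqcup\!\sqcup\#M_2$ with $s\in M_1$ and $t\in M_2$, then $m$ can be in neither factor: $m\in M_1$ gives $\#\#mt\in R$, and $m\in M_2$ gives $\#\#sm\in R$, and both are false. The proof below shows that $m$ would have to be somewhere, so this $R$ is prime.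

**Observation (O).** If $x,y\in V$ and $(x\sqcup\!\sqcup y)\cap\{st,ts\}\ne\emptyset$, then $\{x,y\}=\{s,t\}$. Indeed, $|x|+|y|=2$, and each of $x,y$ contains a mark, so each is a single letter.

**Proposition 1.**

(a) If $s,t$ lie in different components of $G$, then $R$ is not prime with respect to shuffle.

(b) If $R=L_1\sqcup\!\sqcup L_2$ is a nontrivial decomposition, then, possibly after interchanging $L_1$ and $L_2$, we have $L_i=\#M_i$ with $M_i\subseteq X$, $s\in M_1$, $t\in M_2$, $V\subseteq M_1\cup M_2$, and there is no edge $x-y$ with $x\in M_1$, $y\in M_2$. Consequently every vertex $\ne s$ of the component of $s$ is in $M_1\setminus M_2$, and every vertex $\ne t$ of the component of $t$ is in $M_2\setminus M_1$.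

(c) $R$ is prime iff $s$ and $t$ lie in the same component of $G$.

**Proof of (a): a cut gives a decomposition.** Let $C$ be the component of $t$, $M_2=\{\lambda\}\cup C$ and $M_1=X\setminus C$. Then $\lambda,s\in M_1$ and $\lambda,t\in M_2$, and $M_1,M_2\subseteq X$. We show $\#M_1\sqcup\!\sqcup\#M_2=R$. This is nontrivial, since all words of both factors contain $\#$.

*Every word of $R$ is obtained.* Let $xy\in X$. Then $xy\in M_1$ or $xy\in M_2$. Since $\#x\#y\in\#xy\sqcup\!\sqcup\#$ and $\lambda\in M_1\cap M_2$, we get $\#x\#y\in\#M_1\sqcup\!\sqcup\#M_2$. Also $\#s\sqcup\!\sqcup\#t\subseteq\#M_1\sqcup\!\sqcup\#M_2$.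

*Nothing else is obtained.* Let $f\in\#x\sqcup\!\sqcup\#y$ with $x\in M_1$, $y\in M_2$. Then $f$ begins with $\#$ and contains two of them, so $f=\#f_1\#f_2$ with $f_1,f_2\in\Gamma^*$; erasing $\#$ gives $f_1f_2\in x\sqcup\!\sqcup y$. If $\{x,y\}=\{s,t\}$, then $f\in\#s\sqcup\!\sqcup\#t\subseteq R$. Otherwise we show $f_1f_2\in X$, which gives $f\in R$.

* If $x=\lambda$ or $y=\lambda$, then $f_1f_2$ is the other word, which is in $X$.
* Otherwise $y\in C$, so $\deg y=1$, and $\deg x\ge1$. If $\deg x\ge2$, then $\deg f_1f_2\ge3$ and $f_1f_2\in X$.
* If $\deg x=1$, then $x\in V\setminus C$ and $\deg f_1f_2=2$. If $f_1f_2$ were in $E$, then $x-y$ would be an edge (recall $\{x,y\}\ne\{s,t\}$), hence $x\in C$, a contradiction. So $f_1f_2\in X$.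

**Proof of (b), step 1: both factors have the form $\#M_i$.** Since $R\ne\emptyset$, both $L_i$ are nonempty, and then all their words are over $\Gamma\cup\{\#\}$. Every word of $R$ contains exactly two $\#$ and begins with $\#$. As $|u|_\#+|v|_\#=2$ for all $u\in L_1$, $v\in L_2$, the count $|u|_\#$ is a constant $n_1$ on $L_1$, the count $|v|_\#$ is a constant $n_2$ on $L_2$, and $n_1+n_2=2$. Suppose $n_2=0$. If some $v\in L_2$ were nonempty, then for $u\in L_1$ the word $vu\in R$ would begin with a letter of $\Gamma$, which is impossible. So $L_2=\{\lambda\}$, contrary to nontriviality. Likewise $n_1\ne0$. Thus $n_1=n_2=1$. For $u\in L_1,v\in L_2$ both $uv$ and $vu$ are in $R$, so $u$ and $v$ begin with $\#$. Hence $L_i=\#M_i$ with $M_i\subseteq\Gamma^*$.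

**Step 2: $\lambda\in M_1\cap M_2$ and $M_i\subseteq X$.** As $\lambda\in X$, we have $\#\#\in R$, and by length it can only come from $x=y=\lambda$. So $\lambda\in M_1\cap M_2$. If $x\in M_i$, then $\#x\#\in\#x\sqcup\!\sqcup\#\subseteq R$. No word in (2) ends in $\#$, so $\#x\#$ belongs to the first set in (1), that is, $x\in X$.

**Step 3: every vertex is in some $M_i$.** Let $x\in V$. Then $\#x\#\in R$, so $x\in x'\sqcup\!\sqcup x''$ with $x'\in M_1$, $x''\in M_2$. Degrees add to 1, so one of $x',x''$ has degree 0. As it is in $X$, it is $\lambda$, and the other is $x$. Hence $V\subseteq M_1\cup M_2$.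

**Step 4: $s$ and $t$ are separated.** Since $\#s\#t\in R$, we have $st\in x\sqcup\!\sqcup y$ with $x\in M_1$, $y\in M_2$. If one of them had degree 0, it would be $\lambda$ and the other would be $st$, which is in $E$ and hence not in $X$; this is impossible by step 2. So both have degree 1, both are in $V$, and (O) gives $\{x,y\}=\{s,t\}$. After interchanging $L_1$ and $L_2$ if necessary, $s\in M_1$ and $t\in M_2$.

**Step 5: no edge crosses.** Let $x-y$ be an edge with $x\in M_1$, $y\in M_2$, and let $w\in(x\sqcup\!\sqcup y)\cap E$. Then $\#\#w\in\#x\sqcup\!\sqcup\#y\subseteq R$. Since $w\notin X$, the word $\#\#w$ is in (2), so $w\in\{st,ts\}$. By (O), $\{x,y\}=\{s,t\}$, which contradicts the definition of an edge.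

**Step 6: propagation.** If $x\in M_1$ and $x-y$, then $y\notin M_2$ by step 5, so $y\in M_1\setminus M_2$ by step 3. Induction along paths starting at $s\in M_1$ shows that every vertex $\ne s$ of the component of $s$ is in $M_1\setminus M_2$. The claim for $t$ is symmetric.

**Proof of (c).** If $s,t$ are in different components, then $R$ is not prime by (a). If they are in the same component, a nontrivial decomposition would give $t\in M_1\setminus M_2$ by the last part of (b), contradicting $t\in M_2$. As $R\ne\{\lambda\}$, it is prime. $\square$

## 5. Thue equivalence as connectedness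

A Thue system consists of a finite alphabet $\Delta$ and a finite set $\rho\subseteq\Delta^*\times\Delta^*$. Write $u\leftrightarrow v$ if $u=xly$ and $v=xry$ for some $x,y\in\Delta^*$ and $(l,r)\in\rho\cup\rho^{-1}$. This is a symmetric relation; let $\sim$ be its reflexive transitive closure. For example, with $\rho=\{(ab,ba)\}$ we have $aab\leftrightarrow aba\leftrightarrow baa$, so $aab\sim baa$. By the theorem of Post (1947) and Markov (1947), it is undecidable, given $\Delta,\rho$ and $\alpha,\beta\in\Delta^*$, whether $\alpha\sim\beta$.

**Proof of Theorem 1.** We construct from $(\Delta,\rho,\alpha,\beta)$ an instance of section 4 in which $s,t$ are connected iff $\alpha\sim\beta$.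

**Step 1: the instance.** Let $\bar\Delta$ be a disjoint copy of $\Delta$, and write $\bar v$ for the barred copy of a word $v$. Let the marks be $p,\bar p,s,t$, and $\Gamma=\Delta\cup\bar\Delta\cup\{p,\bar p,s,t\}$. With $I=\{a\bar a:a\in\Delta\}$ put
$$V=\{s,t\}\cup p\Delta^*\cup\bar p\bar\Delta^*,$$
$$E=\{st,\ ts,\ s\bar p\bar\alpha,\ t\bar p\bar\beta\}\cup p\bar pI^*\cup\bigcup_{(l,r)\in\rho\cup\rho^{-1}}p\bar p\,I^*\,l\,\bar r\,I^*.$$
These are regular, the words of $V$ have degree 1 and those of $E$ have degree 2. Two copies of each word are needed so that a finite automaton can compare $u$ with $v$ while reading them interleaved.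

**Step 2: the edges are exactly** $s-\bar p\bar\alpha$, $\ t-\bar p\bar\beta$, **and** $pu-\bar p\bar v$ **with** $u=v$ **or** $u\leftrightarrow v$. Let $x,y\in V$ with $\{x,y\}\ne\{s,t\}$ and $w\in(x\sqcup\!\sqcup y)\cap E$. By (O), $w\ne st,ts$.

If $w=s\bar p\bar\alpha$, the factor containing $s$ must be $s$ itself, the only word of $V$ containing $s$. The other factor is what remains, $\bar p\bar\alpha$. In the same way $w=t\bar p\bar\beta$ gives $\{t,\bar p\bar\beta\}$.

If $w$ begins with $p\bar p$, the factor containing $p$ is in $p\Delta^*$ and the factor containing $\bar p$ is in $\bar p\bar\Delta^*$. One has no barred letter and the other has only barred letters, so they are the projections of $w$ to the two alphabets. If $w\in p\bar pI^*$, they are $pu$ and $\bar p\bar u$. If $w\in p\bar pI^*l\bar rI^*$, they are $pu$ and $\bar p\bar v$ with $u=x'ly'$, $v=x'ry'$, where $x',y'$ are read off from the two blocks $I^*$. So $u\leftrightarrow v$.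

Conversely, each listed pair is an edge: $s\bar p\bar\alpha\in s\sqcup\!\sqcup\bar p\bar\alpha$, similarly for $t$, and for $u=v$ or $u=x'ly'$, $v=x'ry'$ the corresponding word of $E$ has projections $pu$ and $\bar p\bar v$ and so is in their shuffle. For instance, with $\rho=\{(ab,ba)\}$ the edge $p\,aba-\bar p\,\bar a\bar a\bar b$ comes from $(l,r)=(ba,ab)\in\rho^{-1}$ and the word $p\bar p\,a\bar a\,ba\,\bar a\bar b$.

**Step 3: connected iff equivalent.** If $\alpha=u_0\leftrightarrow u_1\leftrightarrow\cdots\leftrightarrow u_k=\beta$, then
$$s-\bar p\bar u_0-pu_1-\bar p\bar u_1-pu_2-\cdots-pu_k-\bar p\bar u_k-t$$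
is a path (for $k=0$ it is $s-\bar p\bar\alpha-t$). Conversely, assign to $s,\ t,\ pu,\ \bar p\bar v$ the words $\alpha,\ \beta,\ u,\ v$. By step 2 adjacent vertices carry $\sim$-equivalent words, so a path from $s$ to $t$ gives $\alpha\sim\beta$.

By Proposition 1(c), the language $R$ of (1) is prime iff $\alpha\sim\beta$. An algorithm for primality would decide the word problem. $\square$

## 6. Register machines and counters written in columns

The other two theorems replace rewriting by a deterministic computation, so we need a way to write configurations that makes one step checkable by a finite automaton.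

A register machine $M$ has registers $r_1,\dots,r_h$ holding natural numbers, a finite set of states with an initial state $q_0$, and one or more halting states. Each non-halting state has one deterministic instruction: "increment $r_i$, goto $\dots$", or "if $r_i=0$ goto $\dots$, else decrement $r_i$ and goto $\dots$". Input $n$ means $r=(n,0,\dots,0)$. For example, the machine whose state $q_0$ has the instruction "if $r_1=0$ goto $q_H$, else decrement $r_1$ and goto $q_0$", with $q_H$ halting, empties $r_1$ and halts. We use the standard fact that computable functions can be simulated by register machines, effectively.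

**Definition 5 (step function).** Let $Q$ be a finite set of states and $m\ge1$. A step function is a partial function $\sigma$ on $Q\times\mathbb N^m$ such that whether $\sigma(q,v)$ is defined depends only on $q$ and the zero set $Z=\{i:v_i=0\}$. Moreover, for each pair $(q,Z)$ for which it is defined, there are a fixed new state $q'$ and, for each $i\le m$, a fixed rule for the new entry $v_i'$, of one of the forms
$$v_i'=0,\qquad v_i'=v_k,\qquad v_i'=v_k+1,\qquad v_i'=v_k-1\ \text{ with }k\notin Z.$$

One step of a register machine, defined at the non-halting states, is a step function with $m=h$.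

**Coding.** Let $B=\{0,1\}^m$, with elements called columns, be disjoint from $Q$, and let $\Omega=Q\cup B$. Let $W\subseteq QB^*$ be the regular set of words $\alpha=q\gamma_1\cdots\gamma_\ell$ ($\ell\ge0$) in which each of the $m$ tracks has the form $1^*0^*$. Let $\mathrm{val}(\alpha)\in Q\times\mathbb N^m$ consist of the state $q$ and the numbers of 1's in the tracks. The map $\mathrm{val}$ is onto. A tuple whose entries are at most $\ell$ has exactly one code with $\ell$ columns. Given a step function $\sigma$, write $\alpha\to\alpha'$ if $\sigma(\mathrm{val}(\alpha))$ is defined, $\mathrm{val}(\alpha')=\sigma(\mathrm{val}(\alpha))$, and $\alpha'$ has exactly one more column than $\alpha$.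

For $\alpha\to\alpha'$, let $\delta(\alpha,\alpha')\in(\Omega\cup\bar\Omega)^*$ be the interleaving
$$\delta(\alpha,\alpha')=q\,\bar q'\,\gamma_1\bar\gamma_1'\cdots\gamma_\ell\bar\gamma_\ell'\,\bar\gamma_{\ell+1}',$$
and for $\alpha\in W$ let $\delta(\alpha,\alpha)=q\,\bar q\,\gamma_1\bar\gamma_1\cdots\gamma_\ell\bar\gamma_\ell$. The projections of $\delta(\alpha,\beta)$ to $\Omega$ and $\bar\Omega$ are $\alpha$ and $\bar\beta$. For example, with $m=1$ and the rule $(q,v)\mapsto(q',v+1)$, the code $\alpha=q\,1\,1$ gives $\alpha'=q'\,1\,1\,1$ and $\delta(\alpha,\alpha')=q\,\bar q'\,1\,\bar1\,1\,\bar1\,\bar1$.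

**Lemma 1.** (i) If $\sigma(\mathrm{val}(\alpha))$ is defined, there is exactly one $\alpha'$ with $\alpha\to\alpha'$. (ii) The sets $\{\delta(\alpha,\alpha'):\alpha\to\alpha'\}$ and $\{\delta(\alpha,\alpha):\alpha\in W\}$ are regular, effectively.

**Proof.** (i) If $\alpha$ has $\ell$ columns, all entries of $\mathrm{val}(\alpha)$ are at most $\ell$, so those of $\sigma(\mathrm{val}(\alpha))$ are at most $\ell+1$. Such a tuple has exactly one code with $\ell+1$ columns.

(ii) Consider words over pairs
$$(q,q')(\gamma_1,\gamma_1')\cdots(\gamma_\ell,\gamma_\ell')(\square,\gamma_{\ell+1}').\tag{3}$$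
We show that those with $\alpha\to\alpha'$ form a regular set. It is a finite union over $q$ and $Z$ for which $\sigma$ is defined. For fixed $(q,Z)$ we must check that the first pair is $(q,q')$ with the prescribed $q'$, that all tracks have the form $1^*0^*$, that the zero set of $\alpha$ is $Z$, and that each track of $\alpha'$ obeys its rule. Writing $\gamma(i)$ for the bit of a column on track $i$, these conditions read:

* entry $k$ of $\alpha$ is zero iff $\ell=0$ or $\gamma_1(k)=0$;
* $v_i'=0$ iff $\gamma_g'(i)=0$ for all $g\le\ell+1$;
* $v_i'=v_k$ iff $\gamma_g'(i)=\gamma_g(k)$ for $g\le\ell$ and $\gamma_{\ell+1}'(i)=0$;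
* $v_i'=v_k+1$ iff $\gamma_1'(i)=1$ and $\gamma_{g+1}'(i)=\gamma_g(k)$ for $1\le g\le\ell$;
* if $v_k>0$ (so $\ell\ge1$): $v_i'=v_k-1$ iff $\gamma_g'(i)=\gamma_{g+1}(k)$ for $1\le g<\ell$ and $\gamma_\ell'(i)=\gamma_{\ell+1}'(i)=0$.

Each condition compares letters of (3) that are equal or adjacent, so it is checked by an automaton that remembers one letter. Hence the set of words (3) is regular. Its image under the homomorphism $(x,y)\mapsto x\bar y$, $(\square,y)\mapsto\bar y$ is the first set in (ii), and the words $\delta(\alpha,\alpha)$ are the image of $W$ under $x\mapsto x\bar x$. $\square$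

## 7. A decomposable language with only nonrecursive factors

By section 3, a nonempty regular language with a nontrivial catenation decomposition has one with regular factors. Theorem 2 shows how far shuffle is from this.

Two disjoint r.e. sets $P_0,P_1\subseteq\mathbb N$ are recursively inseparable if no recursive set contains one of them and is disjoint from the other. Such pairs exist (see, e.g., Rogers). For example, let $P_i$ be the set of $n$ such that program $n$ on input $n$ halts with output $i$. If a recursive $C$ contained $P_0$ and were disjoint from $P_1$, let program $e$ output $1$ on elements of $C$ and $0$ elsewhere. If $e\in C$, then $e\in P_1$; if $e\notin C$, then $e\in P_0\subseteq C$. Both are contradictions. A recursive set containing $P_1$ and disjoint from $P_0$ is excluded by passing to the complement.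

**Proof of Theorem 2.** The plan is to make the component of $s$ contain codes of inputs in $P_0$ and the component of $t$ codes of inputs in $P_1$. A nontrivial decomposition must then separate them.

**Step 1: the instance.** Let $P_0,P_1$ be recursively inseparable, and let $M$ be a register machine with halting states $h_0,h_1$ that on input $n$ halts in $h_0$ if $n\in P_0$, in $h_1$ if $n\in P_1$, and runs forever otherwise. Use section 6 with $\sigma$ one step of $M$ and one track per register. Let $\alpha_n$ be the code, with $n$ columns, of the initial configuration on input $n$. In section 4 take the marks $p,\bar p,s,t$, $\Gamma=\Omega\cup\bar\Omega\cup\{p,\bar p,s,t\}$, $V=\{s,t\}\cup pW\cup\bar p\,\overline W$, and let $E$ consist of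

* $st$ and $ts$;
* $s\bar p\bar\alpha$ for $\alpha\in W$ with state $h_0$, and $t\bar p\bar\alpha$ for $\alpha\in W$ with state $h_1$;
* $p\bar p\,\delta(\alpha,\beta)$ for $\alpha\in W$ and $\beta=\alpha$ or $\alpha\to\beta$.

$E$ is regular by Lemma 1.

**Step 2: the edges are exactly** $s-\bar p\bar\alpha$ (state $h_0$), $t-\bar p\bar\alpha$ (state $h_1$), **and** $p\alpha-\bar p\bar\beta$ with $\beta=\alpha$ or $\alpha\to\beta$. Let $w\in(x\sqcup\!\sqcup y)\cap E$ with $x,y\in V$ and $\{x,y\}\ne\{s,t\}$; by (O), $w\ne st,ts$. If $w=s\bar p\bar\alpha$, the factor containing $s$ is $s$, and the other is $\bar p\bar\alpha$; similarly for $t$. If $w=p\bar p\,\delta(\alpha,\beta)$, the factor with $p$ is in $pW$ and the factor with $\bar p$ is in $\bar p\,\overline W$, so they are the projections $p\alpha$ and $\bar p\bar\beta$. Conversely, each listed pair has the corresponding word of $E$ in its shuffle.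

**Step 3: $R$ is not prime.** Assign to $p\alpha$ and $\bar p\bar\alpha$ the outcome of $M$ started from the configuration $\mathrm{val}(\alpha)$: "halts in $h_0$", "halts in $h_1$" or "diverges". Assign to $s$ the outcome "halts in $h_0$" and to $t$ the outcome "halts in $h_1$". Since $M$ is deterministic, a configuration and its successor have the same outcome, so by step 2 adjacent vertices have equal outcomes. Hence $s,t$ are in different components, and $R$ is not prime by Proposition 1(a).

**Step 4: the factors separate $P_0$ from $P_1$.** Let $n\in P_0$, and let $\alpha_n=\alpha^{(0)}\to\alpha^{(1)}\to\cdots\to\alpha^{(k)}$ follow the computation, so $\alpha^{(k)}$ has state $h_0$. Then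
$$p\alpha^{(0)}-\bar p\bar\alpha^{(1)}-p\alpha^{(1)}-\bar p\bar\alpha^{(2)}-\cdots-\bar p\bar\alpha^{(k)}-s$$
is a path (if $k=0$, it is $p\alpha^{(0)}-\bar p\bar\alpha^{(0)}-s$). So $p\alpha_n$ is in the component of $s$. In the same way, for $n\in P_1$ it is in the component of $t$. Now let $R=L_1\sqcup\!\sqcup L_2$ be nontrivial. By Proposition 1(b), up to interchanging the factors, $\#p\alpha_n\in L_1\setminus L_2$ for $n\in P_0$ and $\#p\alpha_n\in L_2\setminus L_1$ for $n\in P_1$. If $L_1$ were recursive, $\{n:\#p\alpha_n\in L_1\}$ would be a recursive set containing $P_0$ and disjoint from $P_1$. If $L_2$ were recursive, $\{n:\#p\alpha_n\in L_2\}$ would be a recursive set containing $P_1$ and disjoint from $P_0$. Both are impossible. $\square$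

## 8. The $\Pi^0_2$ upper bound by compactness

We begin the proof of Theorem 3. The cases $R=\emptyset$ and $R=\{\lambda\}$ are decidable, and these languages are not prime. Let $R\ne\emptyset,\{\lambda\}$. Both factors of a decomposition $R=L_1\sqcup\!\sqcup L_2$ are nonempty, so the decomposition is nontrivial iff there are nonempty words $u_1\in L_1$ and $u_2\in L_2$.

**Step 1: fixed $u_1,u_2$ as a set of formulas.** Fix $u_1,u_2\in\Sigma^+$. Use propositional variables $A_w,B_w$ for $w\in\Sigma^*$, read as "$w\in L_1$" and "$w\in L_2$". Sets $L_1\ni u_1$ and $L_2\ni u_2$ with $L_1\sqcup\!\sqcup L_2=R$ exist iff the following set of formulas is satisfiable: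

* $A_{u_1}$ and $B_{u_2}$;
* $\neg A_u\vee\neg B_v$ for all $u,v$ with $u\sqcup\!\sqcup v\not\subseteq R$ (this says $L_1\sqcup\!\sqcup L_2\subseteq R$);
* for each $w\in R$, the disjunction $\bigvee_{(u,v):\,w\in u\sqcup\!\sqcup v}(A_u\wedge B_v)$ (this says $R\subseteq L_1\sqcup\!\sqcup L_2$).

The disjunctions are finite, since $w\in u\sqcup\!\sqcup v$ forces $|u|+|v|=|w|$. The set of formulas is decidable, uniformly in $R,u_1,u_2$.

**Step 2: compactness.** By compactness of propositional logic, the set is unsatisfiable iff some finite subset is unsatisfiable. That is an r.e. condition on $(R,u_1,u_2)$. So for $R\ne\emptyset,\{\lambda\}$,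
$$R\text{ is prime}\iff\forall u_1,u_2\in\Sigma^+\ \exists\text{ an unsatisfiable finite subset},$$
and primality is $\Pi^0_2$.

## 9. Orbits with restarts

For hardness, Proposition 1 is not enough. By its part (c), the languages (1) are prime iff $s,t$ are connected in $G$, and this is an r.e. condition, since a path is a finite object with decidable edges. So section 4 alone can only reduce r.e. sets to primality. Section 8 shows what is missing: nonprimality starts with an existential choice of words $u_1,u_2$. We will therefore drop the fixed vertices $s,t$ and build a language that is decomposable iff there is *some* starting configuration whose computation never halts. Primality then says that the computation halts from every configuration.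

We reduce from TOT for register machines $M$ with a single halting state $q_H$. There is an obstacle: TOT speaks only about proper inputs, whereas our construction will quantify over all configurations. A machine may halt on all inputs and still diverge from an unreachable configuration. For example, let $q_0$ be "increment $r_1$, goto $q_H$" and let $q_1$ be "increment $r_1$, goto $q_1$". The remedy is to restart the computation on the original input again and again, with growing time bounds.

Consider tuples $(n,k,j,q,r)$ with $n,k,j\in\mathbb N$, $q$ a state of $M$, $r\in\mathbb N^h$. Call a tuple halting if $q=q_H$. On non-halting tuples put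
$$\sigma(n,k,j,q,r)=\begin{cases}(n,k,j-1,q',r')&\text{if }j>0,\ (q',r')\text{ the }M\text{-successor of }(q,r),\\(n,k+1,k+1,q_0,(n,0,\dots,0))&\text{if }j=0.\end{cases}$$
Here $n$ is the input, $k$ the current time bound and $j$ the remaining time. This is a step function with $m=h+3$ tracks.

**Lemma 2.** Every $\sigma$-orbit, from every tuple, reaches a halting tuple iff $M$ halts on all inputs.

**Proof.** Suppose $M$ halts on all inputs and some orbit never halts. While $j>0$, each step decreases $j$, so steps with $j=0$ (restarts) occur infinitely often. The entry $n$ never changes, $k$ changes only at restarts, and each restart increases $k$ by 1. Let $M$ halt on $n$ after $\tau$ steps. Consider a restart that produces $k=j\ge\tau$. The next $\tau$ steps all start with $j>0$ and simulate $M$ on input $n$, so $q_H$ is reached, a contradiction. Conversely, if $M$ does not halt on $n$, the orbit of $(n,0,0,q_0,(n,0,\dots,0))$ contains only states that occur in the computation of $M$ on $n$, so it never halts. $\square$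

## 10. An 11-letter language built from the orbits

**Step 1: a fixed alphabet for the codes.** Apply the coding of section 6 to this $\sigma$ and list $\Omega=\{\omega_1,\dots,\omega_N\}$. Let $\Theta=\{e,a,b\}$, $\bar\Theta=\{\bar e,\bar a,\bar b\}$ and $\Lambda=\Theta\cup\bar\Theta$. Let $\kappa(\omega_i)=e(ab)^i$, extended to a homomorphism on $\Omega^*$, and let $\bar\kappa$ be its barred copy, so $\bar\kappa(\omega_i)=\bar e(\bar a\bar b)^i$. For example, $\kappa(\omega_1\omega_2)=eabeabab$. The map $\kappa$ is injective, as $e$ marks the beginnings of blocks. Moreover: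
$$\text{in }\kappa(\alpha)\text{ and }\bar\kappa(\alpha)\text{ no two consecutive letters are equal.}\tag{4}$$
Let $\delta_\kappa(\alpha,\beta)$ be the image of $\delta(\alpha,\beta)$ under $\omega\mapsto\kappa(\omega)$, $\bar\omega\mapsto\bar\kappa(\omega)$. Its projections to $\Theta$ and $\bar\Theta$ are $\kappa(\alpha)$ and $\bar\kappa(\beta)$. By Lemma 1, the words $\delta_\kappa(\alpha,\beta)$ with $\beta=\alpha$ or $\alpha\to\beta$ form a regular set.

**Step 2: vertices and edges.** Let $\Gamma=\{p\}\cup\Lambda$, $\deg w=|w|_p$, and $\Sigma=\Gamma\cup\{\#,@_0,@_1,@_2\}$, which has $1+6+4=11$ letters. The last four are called base letters. Put $x_\alpha=p\kappa(\alpha)$, $y_\alpha=p\bar\kappa(\alpha)$ and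
$$A^+=\{x_\alpha,y_\alpha:\alpha\in W\},\qquad A=A^+\setminus\{x_\alpha:\alpha\text{ has state }q_H\}.$$
Edges are the pairs $\{x_\alpha,y_\beta\}$ with $\beta=\alpha$ or $\alpha\to\beta$. Let
$$E=\{pp\,\delta_\kappa(\alpha,\beta)\,\#:\{x_\alpha,y_\beta\}\text{ an edge}\}.$$

**Step 3: the $\#$-part.** A $\#$-word (resp. $@_i$-word) is a word with exactly one $\#$ (resp. $@_i$), all other letters being in $\Gamma$. Let
$$R^\#=\{\#\}\cup(A\sqcup\!\sqcup\#)\cup\{x\#:x\in A^+\setminus A\}\cup\{f\ \#\text{-word}:\deg f=2,\ f\notin E\}\cup\{f\ \#\text{-word}:\deg f\ge3\}.$$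
The intention is that one factor $L_1$ is $\lambda$ together with a set $T$ of vertices, and that $E\cap R=\emptyset$ forces $T$ to be a union of connected pieces of the graph. Codes $x_\alpha$ of halting tuples are banned from $T$, since $x_\alpha\#\in R^\#$ but $\#x_\alpha\notin R^\#$. However, $R^\#$ alone is never prime, because
$$R^\#=\{\lambda,ppp\}\sqcup\!\sqcup R^\#:$$
every word of $ppp\sqcup\!\sqcup v$ with $v\in R^\#$ is a $\#$-word of degree at least 3. So words of degree $\ge2$ in $L_1$ escape the test. We need further words in $R$ that punish them but tolerate words of $A$. This is the task of the letters $@_i$.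

**Step 4: the $@_i$-parts.** Let
$$D=\Lambda^*\,pp\,\bigl(\{p\}\cup\{\theta\theta:\theta\in\Lambda\}\bigr)^*,$$
$$F_i=\{f\ @_i\text{-word}:\deg f\ge3,\ \deg f\equiv i\ (\mathrm{mod}\ 3),\ f\text{ with }@_i\text{ erased lies in }D\},$$
$$R^i=\{@_i\}\cup\{f\ @_i\text{-word}:\deg f\ge1,\ f\notin F_i\}\quad(i=0,1,2),\qquad R=R^\#\cup R^0\cup R^1\cup R^2.$$
For example, $e\,pp\,aa\,p\in D$, so $e\,pp\,aa\,p\,@_0\in F_0$ and this word is not in $R$. All sets here are regular, and $R$ is effectively constructed from $M$. Note that $E$ and all $F_i$ are disjoint from $R$, and that the only words of degree 0 in $R$ are the four base letters.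

**Lemma 3.** (i) If $\{x_\alpha,y_\beta\}$ is an edge, then $pp\,\delta_\kappa(\alpha,\beta)\#$ lies in $x_\alpha\sqcup\!\sqcup y_\beta\#$ and in $y_\beta\sqcup\!\sqcup x_\alpha\#$. (ii) If $u,v\in A^+$ and $(u\sqcup\!\sqcup v\#)\cap E\ne\emptyset$, then $\{u,v\}$ is an edge.

**Proof.** (i) Give one $p$ and the $\Theta$-letters to $x_\alpha$, the other $p$ and the $\bar\Theta$-letters to $y_\beta$, and the final $\#$ to whichever factor carries it. (ii) A word $pp\,\delta_\kappa(\alpha,\beta)\#\in E$ contains letters of both $\Theta$ and $\bar\Theta$, as the first letters of $\alpha$ and $\beta$ contribute $e$ and $\bar e$. Each of $u,v$ is $p$ followed by letters from only one of $\Theta,\bar\Theta$. So one of them is $p$ followed by the $\Theta$-projection, which is $x_\alpha$, and the other is $p$ followed by the $\bar\Theta$-projection, which is $y_\beta$. $\square$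

The next two lemmas are the two properties of $D$. The first is the tolerance: whenever $u\in A^+$ is shuffled with $w$ into $D$, a second copy of $u$ can be split off from $w$. This is why letters are doubled in $D$: with $u=peab$ and $f=pp\,ee\,aa\,bb\in u\sqcup\!\sqcup w$ we must have $w=peab$, whereas the undoubled word $pp\,eab$, which is not in $D$, would give $w=p$. It is also why (4) is needed: the word $u=pee$ would give $ppee\in u\sqcup\!\sqcup p$.

**Lemma 4.** If $f\in D$, $u\in A^+$ and $f\in u\sqcup\!\sqcup w$, then $w\in u\sqcup\!\sqcup v$ for some $v$.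

**Proof.** Write $f=g\,pp\,h$ with $g\in\Lambda^*$ and $h$ a product of letters $p$ and pairs $\theta\theta$, fixed from now on. Write $u=p\eta$ with $\eta\in\Lambda^*$. Fix positions of $f$ carrying $u$, the remaining ones carrying $w$. The $p$ of $u$ is not in $g$. All letters of $\eta$ come after it and are not $p$, so they lie in pairs of $h$. The word $\eta$ cannot use both letters of one pair $\theta\theta$: these positions are adjacent in $f$, so they would be consecutive equal letters of $\eta$, contrary to (4). Hence the partners of the used letters belong to $w$, and they spell $\eta$ in order. As $u$ uses only one $p$, at least one letter of the displayed $pp$ belongs to $w$, and it precedes those partners. So $u=p\eta$ is a subsequence of $w$; take for $v$ the rest of $w$. $\square$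

**Lemma 5.** For $z\in\Gamma^*$ with $\deg z\ge2$ there is $y\in\Gamma^*$ with $\deg y=1$ and $(z\sqcup\!\sqcup y)\cap D\ne\emptyset$.

**Proof.** Write $z=g\,p\,w_1\,p\,w_2\cdots p\,w_d$ with $g,w_j\in\Lambda^*$, and put $y=p\,w_1w_2\cdots w_d$. Let $\hat w$ be $w$ with every letter doubled, so $\hat w\in w\sqcup\!\sqcup w$. Then $g\,pp\,\hat w_1\,p\,\hat w_2\cdots p\,\hat w_d$ is in $D$. It is in $z\sqcup\!\sqcup y$: the word $y$ takes one letter of the initial $pp$ and one copy of each $w_j$, and $z$ takes the rest. $\square$

## 11. Nontrivial decompositions correspond to closed sets of vertices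

Call $T\subseteq A$ closed if for every edge $\{x_\alpha,y_\beta\}$ we have $x_\alpha\in T\iff y_\beta\in T$. The edge may involve a vertex of $A^+\setminus A$; such a vertex is never in $T$. For example, $\emptyset$ is closed. If $\alpha$ has state $q_H$, then $\{y_\alpha\}$ is contained in $A$ but is not closed, since $\{x_\alpha,y_\alpha\}$ is an edge and $x_\alpha\notin A$.

**Lemma 6.** $R$ is not prime with respect to shuffle iff there is a nonempty closed $T\subseteq A$.

**Proof of ($\Leftarrow$).** Given $T$, we take the best partner of $\{\lambda\}\cup T$: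
$$L_1=\{\lambda\}\cup T,\qquad L_2=\{v\in R:\ u\sqcup\!\sqcup v\subseteq R\text{ for all }u\in T\}.$$
By definition $L_1\sqcup\!\sqcup L_2\subseteq R$. Also $\#\in L_2$, because $T\sqcup\!\sqcup\#\subseteq A\sqcup\!\sqcup\#\subseteq R$. So $L_1\ne\{\lambda\}\ne L_2$. It remains to obtain every $w\in R$. If $w\in L_2$, use $\lambda\in L_1$. Let $w\in R\setminus L_2$. Choose $u\in T$ and $f\in u\sqcup\!\sqcup w$ with $f\notin R$. Then $\deg f=\deg w+1$.

*Case $w\in R^\#$: the obstruction is an edge.* Since $\#\in L_2$, $w\ne\#$, hence $\deg w\ge1$. If $\deg w\ge2$, then $f$ is a $\#$-word of degree $\ge3$ and $f\in R$, a contradiction. So $\deg w=1$, and $f$ is a $\#$-word of degree 2 not in $R$, which means $f\in E$. Thus $f$ ends in $\#$. This $\#$ comes from $w$, so $w=v\#$. As $w\in R^\#$ has degree 1, it is in $A\sqcup\!\sqcup\#$ or of the form $x\#$ with $x\in A^+\setminus A$; in both cases $v\in A^+$. By Lemma 3(ii), $\{u,v\}$ is an edge. Since $u\in T$ and $T$ is closed, $v\in T$. Hence $w=v\#\in v\sqcup\!\sqcup\#\subseteq L_1\sqcup\!\sqcup L_2$.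

*Case $w\in R^i$: the obstruction is in $F_i$ and can be repaired by division.* Here $f$ is an $@_i$-word with $\deg f\ge1$ and $f\notin R$, so $f\in F_i$. Let $d=\deg f$; then $d\ge3$ and $d\equiv i\pmod3$. Erase $@_i$ from $f$ and $w$ and apply Lemma 4: the word $u$ is a subsequence of $w$ with $@_i$ erased, hence of $w$. So $w\in u\sqcup\!\sqcup v'$ for an $@_i$-word $v'$, and $\deg v'=\deg w-1=d-2\ge1$. As $d-2\not\equiv i\pmod3$, $v'\notin F_i$ and $v'\in R^i$. For every $u'\in T$, the words of $u'\sqcup\!\sqcup v'$ are $@_i$-words of degree $d-1\ge1$ with $d-1\not\equiv i\pmod 3$, hence in $R^i$. So $v'\in L_2$, and $w\in u\sqcup\!\sqcup v'\subseteq L_1\sqcup\!\sqcup L_2$. (This is the use of the modulus 3: the degrees $d-2$ and $d-1$ both avoid the residue of $d$.)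

Thus $R=L_1\sqcup\!\sqcup L_2$ is a nontrivial decomposition.

**Proof of ($\Rightarrow$), step 1: the shape of the factors.** Let $R=L_1\sqcup\!\sqcup L_2$ be nontrivial. Both factors are nonempty. Every word of $R$ has exactly one base letter, so the number of base letters is constant on each factor, and the two constants add to 1. After interchanging, $L_1\subseteq\Gamma^*$ and every word of $L_2$ has exactly one base letter. Since $\#\in R$ has length 1, we get $\lambda\in L_1$ and $\#\in L_2$. Hence $L_2\subseteq R$.

**Step 2: nonempty words of $L_1$ have degree $\ge1$, and those of degree 1 are in $A$.** Let $\lambda\ne z\in L_1$. Then $\#z\in z\sqcup\!\sqcup\#\subseteq R$, so $\#z\in R^\#$. The only word of degree 0 in $R^\#$ is $\#$, hence $\deg z\ge1$. If $\deg z=1$, then $\#z$ is in $A\sqcup\!\sqcup\#$ or of the form $x\#$ with $x\in A^+\setminus A$. The latter would begin with $p$. So $\#z\in A\sqcup\!\sqcup\#$, that is, $z\in A$. Let $T$ be the set of words of degree 1 in $L_1$. Then $T\subseteq A$.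

**Step 3: $T\ne\emptyset$.** Suppose $T=\emptyset$. Then all nonempty words of $L_1$ have degree $\ge2$, and there is such a word $z$ as $L_1\ne\{\lambda\}$. Let $i\in\{0,1,2\}$, $i\equiv\deg z+1\pmod3$, and take $y$ from Lemma 5. The word $y@_i$ has degree 1, so it is in $R^i\subseteq R$. It lies in $u'\sqcup\!\sqcup v''$ with $u'\in L_1$, $v''\in L_2$. As $\deg u'\le1$, $u'=\lambda$, and so $y@_i\in L_2$. Choose $f'\in(z\sqcup\!\sqcup y)\cap D$. Then $f'@_i\in z\sqcup\!\sqcup y@_i\subseteq R$. But $\deg f'=\deg z+1\ge3$ and $\deg f'\equiv i$, so $f'@_i\in F_i$ and it is not in $R$, a contradiction.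

**Step 4: $T$ is closed.** Let $\{u,v\}$ be an edge with $u\in T$ and $v\in A^+$; we show $v\in T$. By definition of $R^\#$, $v\#\in R$, whether $v\in A$ or not. By Lemma 3(i), $u\sqcup\!\sqcup v\#$ meets $E$, which is disjoint from $R$. So $v\#\notin L_2$. Therefore $v\#\in u'\sqcup\!\sqcup v''$ with $\lambda\ne u'\in L_1$ and $v''\in L_2$. By step 2, $\deg u'\ge1$, so $\deg u'=1$ and $\deg v''=0$. The word $v''\in L_2\subseteq R$ has $\#$ as its base letter and degree 0, so $v''=\#$. Erasing $\#$ gives $u'=v$. Hence $v\in L_1$ has degree 1, that is, $v\in T$. $\square$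

**Lemma 7.** A nonempty closed $T\subseteq A$ exists iff some $\sigma$-orbit never reaches a halting tuple.

**Proof.** Let $T$ be nonempty and closed, with $x_\alpha\in T$ or $y_\alpha\in T$. The edge $\{x_\alpha,y_\alpha\}$ shows that both are in $T$. So $x_\alpha\in A$, which means that $\mathrm{val}(\alpha)$ is not halting. By Lemma 1(i) there is $\alpha'$ with $\alpha\to\alpha'$, and the edge $\{x_\alpha,y_{\alpha'}\}$ gives $y_{\alpha'}\in T$. Repeat with $\alpha'$. By induction the orbit of $\mathrm{val}(\alpha)$ never reaches a halting tuple.

Conversely, suppose some orbit never reaches a halting tuple, and let $S$ be the set of $\alpha\in W$ such that the orbit of $\mathrm{val}(\alpha)$ never does. As $\mathrm{val}$ is onto, $S\ne\emptyset$. Let $T=\{x_\alpha,y_\alpha:\alpha\in S\}$. It is nonempty, and $T\subseteq A$ since tuples coded in $S$ are not halting. For an edge $\{x_\alpha,y_\beta\}$ either $\beta=\alpha$, or $\alpha\to\beta$ and then $\mathrm{val}(\beta)=\sigma(\mathrm{val}(\alpha))$; in both cases $\alpha\in S\iff\beta\in S$. By injectivity of $\kappa$, $x_\alpha\in T\iff\alpha\in S$ and $y_\beta\in T\iff\beta\in S$.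 So $T$ is closed. $\square$

**Proof of Theorem 3.** The upper bound is section 8. For hardness, let $M$ be a register machine and $R$ the language of section 10, over the fixed 11-letter alphabet $\Sigma$, constructed effectively from $M$. By Lemma 6, $R$ is not prime iff there is a nonempty closed $T\subseteq A$. By Lemma 7, this holds iff some $\sigma$-orbit never reaches a halting tuple, and by Lemma 2 iff $M$ does not halt on all inputs. So
$$R\text{ is prime with respect to shuffle}\iff M\in\mathrm{TOT},$$
and TOT is $\Pi^0_2$-complete. $\square$
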